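# The dynamic word problem for monoids without externally noncommutative cycles

## 1. Do commutative groups inside a noncommutative monoid come for free?

Fix a finite monoid $M$. The **dynamic word problem** for $M$ asks us to maintain a string $x_1x_2\cdots x_n\in M^n$, initially all equal to the identity $1$, under update$(i,a)$, which sets $x_i:=a$, and query, which returns the product $x_1x_2\cdots x_n$ evaluated in $M$. The memory is an array of one-bit cells. Computation is free, and an operation costs the number of bits that it reads or writes. This is the *bit-probe model*. The data structure is deterministic, $M$ is fixed, $n\to\infty$, constants may depend on $M$, and $\lg$ is the logarithm to base $2$. The initial memory content is a fixed string, depending only on $n$ and $M$, that represents the all-identity string. (If the memory must start at all zeros, XOR every cell with its hardwired initial value.) We write $u$ and $q$ for the worst-case costs of update and query, and the *complexity* of $M$ is the best possible $\max(u,q)$.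

Two facts invite a guess. For commutative groups the complexity is $\Theta(1)$: store the product, and when $x_i$ changes from $s$ to $t$, multiply the product by $s^{-1}t$. For noncommutative *group-free* monoids (those with no nontrivial group as a subsemigroup) it is $\Theta(\lg n/\lg\lg n)$. So one first guesses:

> *If the groups inside a noncommutative monoid are commutative, they cost nothing extra, and the complexity is $\Theta(\lg n/\lg\lg n)$.*

We test this on small monoids.

**Test 1: a direct product.** Let $U=\{1,x,y\}$ with $xx=xy=x$ and $yy=yx=y$. A product in $U$ is the first non-identity letter. $U$ is group-free and noncommutative. In $\mathbb Z_2\times U$ we run a structure for $\mathbb Z_2$ and a structure for $U$ side by side, at total cost $O(1)+O(\lg n/\lg\lg n)$. Updates by elements $(0,z)$ simulate the word problem for $U$, so the lower bound carries over as well. The guess passes.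

**Test 2: maps on two points.** Let $T_2=\{1,\sigma,c_0,c_1\}$ be the monoid of all maps from $\{0,1\}$ to itself, with $\sigma$ the swap and $c_0,c_1$ the constants. Its only nontrivial group is $\{1,\sigma\}$, which is commutative. But $\sigma$ does not commute with $c_0$, and this matters because of the following notion.

**Definition.** A *cycle* in $M$ is a set $\{1_a=a^k,a,a^2,\dots,a^{k-1}\}$ that forms a nontrivial cyclic group inside $M$ with identity element $1_a=a^k$. It is an *externally noncommutative cycle* (ENCC) if there is $b\in M$ with $1_a\,b\,a\ne a\,b\,1_a$.

In $T_2$, take $a=\sigma$, $1_a=1$, $b=c_0$: the two sides are $c_0\sigma$ and $\sigma c_0$. One of them is $c_0$ and the other is $c_1$, whichever way maps are composed. So $T_2$ has an ENCC. The known results, as given in the source of the problem, "On Dynamic Bit-Probe Complexity" (http://people.csail.mit.edu/mip/papers/bit/bit.pdf), are these.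

* (K1) For noncommutative group-free monoids the complexity is $\Theta(\lg n/\lg\lg n)$.
* (K2) For monoids containing an ENCC it is $\Omega(\lg n/\lg\lg\lg n)$.
* (K3) For commutative groups it is $\Theta(1)$; for commutative non-groups it is $\Theta(\lg\lg n)$.
* (K4) $O(\lg n)$ is an upper bound for every finite monoid.
* (K5) Some noncommutative monoids that contain groups but no ENCC have complexity $\Theta(\lg n/\lg\lg n)$.

By (K2), $T_2$ costs strictly more than $\lg n/\lg\lg n$, so the guess as worded is false. The correction is to demand that there be no ENCC. This forces all subgroups to be commutative (take $b$ in the same group: $1_aba=ba$ and $ab1_a=ab$), but it asks for more.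

**Test 3: a group that does not split off visibly.** Let $Q=\{1\}\cup\{(i,g,\lambda): i,\lambda\in\{1,2\},\ g\in\mathbb Z_2\}$ with
$$(i,g,\lambda)(j,h,\mu)=(i,\;g+p_{\lambda j}+h,\;\mu),\qquad p_{22}=1,\quad p_{11}=p_{12}=p_{21}=0 .$$
This is associative: both bracketings of a triple product add the same two terms $p$. It is noncommutative: $(1,0,1)(2,0,1)=(1,0,1)$, while $(2,0,1)(1,0,1)=(2,0,1)$. Since $(i,g,\lambda)^2=(i,p_{\lambda i},\lambda)$, the idempotents are $1$ and $e=(i,p_{\lambda i},\lambda)$. Each of the latter, with $a=(i,1+p_{\lambda i},\lambda)$, forms a cycle $\{e,a\}$. For $b=(j,h,\mu)$, both $eba$ and $abe$ have first coordinate $i$, last coordinate $\lambda$ and middle coordinate $p_{\lambda i}+p_{\lambda j}+h+p_{\mu i}+(1+p_{\lambda i})$. For $b=1$ both are $a$. So $Q$ has no ENCC. Here the middle coordinate of a product is *not* the sum of the middle coordinates: it also contains a term $p_{\lambda j}$ for each pair of consecutive non-identity letters. Running two structures side by side no longer obviously works. We will use $Q$ as the running example.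

The corrected question is: does every finite noncommutative monoid that contains groups but no ENCC have complexity $\Theta(\lg n/\lg\lg n)$? The answer is yes.

## 2. Theorems A and B, and the corollary

**Theorem A (upper bound).** If $M$ is a finite monoid without ENCC, then for every integer $d\ge2$ there is a data structure with $u=O(\log_d n+d)$ and $q=O(1)$. With $d=\max(2,\lceil\sqrt{\lg n}\,\rceil)$ this gives $u=O(\lg n/\lg\lg n)$ and $q=O(1)$.

**Theorem B (lower bound).** If $M$ is any noncommutative finite monoid, every data structure satisfies $n\le 2\,(2(u+q)+1)^u$, that is, $u\,\lg(2(u+q)+1)\ge\lg n-1$.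

**Corollary.** If $M$ is noncommutative and has no ENCC (whether or not it contains groups), its complexity is $\Theta(\lg n/\lg\lg n)$.

*Proof from A and B.* Let $\tau=\max(u,q)$. If $\tau\le\lg n$, Theorem B gives $\tau\,\lg(4\lg n+1)\ge u\,\lg(2(u+q)+1)\ge\lg n-1$, so $\tau\ge(\lg n-1)/\lg(4\lg n+1)=\Omega(\lg n/\lg\lg n)$. If $\tau>\lg n$ the lower bound is trivial. Theorem A is the upper bound. $\square$

Two consequences follow at once.

*Trade-off.* For $M$ as in the Corollary and every query budget $q$ with $\lceil\lg|M|\rceil\le q\le(\lg n)^{O(1)}$, the optimal update cost is $\Theta(\lg n/\lg\lg n)$. Indeed the query of Theorem A will read $\lceil\lg|M|\rceil$ bits. For the lower bound, if $u\le\lg n$ then $\lg(2(u+q)+1)=O(\lg\lg n)$, and Theorem B gives $u=\Omega(\lg n/\lg\lg n)$.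

*Classification.* Using (K2) and (K3): the complexity of $M$ is $\Theta(\lg n/\lg\lg n)$ if and only if $M$ is noncommutative without ENCC. An ENCC forces $\Omega(\lg n/\lg\lg\lg n)=\omega(\lg n/\lg\lg n)$, and commutative monoids have complexity $O(\lg\lg n)$.

## 3. Two noncommuting letters detect order: proof of Theorem B

Choose $a,b\in M$ with $ab\ne ba$. Starting from the initial state, run update$(i,a)$, then update$(j,b)$, then query. For $i\ne j$ the answer is $ab$ if $i<j$ and $ba$ if $i>j$. So the memory left by update$(i,a)$, which differs from the initial memory in at most $u$ cells, must let a computation of cost $u+q$ compare $i$ with any $j$.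

**Step 1: turn the data structure into sets and decision trees.** Let $W_i$ be the set of cells whose content changes when update$(i,a)$ runs from the initial state, so $|W_i|\le u$. Let $T_j$ be the computation "update$(j,b)$; query" run on the memory after update$(i,a)$. The content of cell $x$ in that memory is its initial content XOR $[x\in W_i]$, so each read of a cell that $T_j$ has not overwritten is a question "$x\in W_i$?". Cells that $T_j$ has overwritten are known to it. So $T_j$ is a decision tree of depth at most $T:=u+q$ about the set $W_i$, and it decides $[i<j]$ for all $i\ne j$.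

**Step 2: the case of one changed cell, to see the mechanism.** Suppose each $W_i$ has at most one element. Take a median $j$ and follow $T_j$ along the path where every answer is "no". The output there is wrong for all $i$ on one side of $j$, so each such $W_i$ must contain one of the at most $T$ cells asked on this path. By pigeonhole, many indices share one cell $x$, hence all have $W_i=\{x\}$. But equal sets cannot be told apart, and three indices $i<j<i'$ with $W_i=W_{i'}$ are contradictory. In general we remove $x$ and induct.

**Claim.** Let $I$ be a finite set of integers, with sets $W_i$ ($i\in I$) of size at most $t$ and decision trees $T_j$ ($j\in I$) of depth at most $T$ such that $T_j$ on $W_i$ decides $[i<j]$ for all $i\ne j$ in $I$. Then $|I|\le F(t)$, where $F(0)=2$ and $F(t)=2T\,F(t-1)+2$.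

*Proof.* Let $t=0$. All $W_i$ are empty. If $i<j<i'$ were in $I$, then $T_j$ would give the same answer on $W_i$ and $W_{i'}$, a contradiction. So $|I|\le2$.

Let $t\ge1$ and $m=|I|$. If $m\le2$ we are done, so let $m\ge3$. Choose $j\in I$ with at least $\lfloor(m-1)/2\rfloor\ge1$ elements of $I$ on each side. Let $X$ be the set of cells asked on the all-"no" path of $T_j$, so $|X|\le T$. The output on that path is wrong for all $i\in I$ on at least one side of $j$. For each such $i$ the tree must leave the path, so $W_i\cap X\ne\emptyset$. Hence $X\ne\emptyset$, and some $x\in X$ lies in $W_i$ for all $i$ in a set $I'$ of at least $\lfloor(m-1)/2\rfloor/T$ indices. For $i,j\in I'$ replace $W_i$ by $W_i\setminus\{x\}$, and in $T_j$ hardwire the answer "yes" to questions about $x$. The outputs do not change, and the sets now have size at most $t-1$. By induction $|I'|\le F(t-1)$. So $(m-2)/2\le\lfloor(m-1)/2\rfloor\le T\,F(t-1)$, that is, $m\le2T\,F(t-1)+2$. $\square$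

**Step 3: conclude.** Since $F(t-1)\ge2$, we have $F(t)\le(2T+1)F(t-1)$. The claim with $I=\{1,\dots,n\}$ and $t=u$ gives $n\le F(u)\le2(2T+1)^u=2(2(u+q)+1)^u$. This proves Theorem B. $\blacksquare$

## 4. Exact contexts in a $d$-ary tree, and why they cost too much

For the upper bound take the complete $d$-ary tree whose leaves hold $x_1,\dots,x_n$, and store at each node $v$ the product $\mathrm{val}(v)$ of the leaves below it. A query reads the root. If an update recomputes each ancestor from all its children, it costs about $d\log_dn$, and no choice of $d$ makes this smaller than order $\lg n$. To reach $\lg n/\lg\lg n$ we want $d$ near $\sqrt{\lg n}$ and only $O(1)$ probes on all but $O(1)$ of the levels.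

Here is the natural attempt. At each child $c$ of $v$ store its *context* $(P,S)$, where $P$ and $S$ are the products of the values of its left and right siblings. If $c$ takes the new value $t$, then $\mathrm{val}(v)$ becomes $PtS$ in $O(1)$ probes. The trouble comes immediately afterwards: the contexts of the *siblings* of $c$ must be corrected. In $\mathbb Z_2\times U$, change one leaf of the all-identity string to $(1,1)$. Every ancestor changes from $(0,1)$ to $(1,1)$, so at every level each of the $d-1$ siblings of the path node has one half of its context changed. We are back to $d\log_dn$.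

So a context must not be stored exactly. In $Q$ we can see what to store instead. Let $P=(i_P,g_P,\lambda_P)$, $s=(j,h,\mu)$, $S=(i_S,g_S,\lambda_S)$. Then
$$PsS=\bigl(i_P,\;(g_P+g_S)+p_{\lambda_Pj}+h+p_{\mu i_S},\;\lambda_S\bigr).\tag{1}$$
Suppose we store only $\lambda_P$ and $i_S$, which do not see the group coordinate. The old value $m=PsS$ of the parent, which *is* stored, supplies $i_P$ and $\lambda_S$, and with the old value $s$ of the child it also supplies the sum $g_P+g_S$. Individually $g_P$ and $g_S$ remain unknown, but $PxS$ depends only on their sum, for every $x$. So **the old value of the parent serves as the missing group information**.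

For instance, let $v$ have children $(1,1,2),(2,0,1),(1,0,2)$. The product of the first two is $(1,1+1+0,1)=(1,0,1)$, so $m=(1,0,2)$. For the middle child we store $\lambda_P=2$ and $i_S=1$. Any $P_0=(1,g,2)$ and $S_0=(1,g',2)$ with $P_0sS_0=m$ have $g+g'+1=0$, say $g=0$, $g'=1$. If the middle child becomes $t=(1,1,2)$, we compute $P_0tS_0=(1,0+0+1+0+1,2)=(1,0,2)$. Directly, $(1,1,2)(1,1,2)=(1,0,2)$ and $(1,0,2)(1,0,2)=(1,0,2)$. The two agree.

An ENCC destroys this. In $T_2$ let $P=s=S=m=1$ and $P_0=S_0=\sigma$. Then $P_0sS_0=m$, but $P_0c_0S_0=\sigma c_0\sigma=c_1\ne c_0=Pc_0S$.

Two tasks remain. We need an algebraic lemma that makes the trick work in every ENCC-free monoid (Section 6), and a bookkeeping of the stored classes that is repaired only $O(1)$ times per update (Sections 7–10).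

## 5. Green's relations in a finite monoid

**Definitions.** Write $x\ge_Jy$ if $y\in MxM$. Then $x\,\mathcal J\,y$ means $MxM=MyM$, $x\,\mathcal R\,y$ means $xM=yM$, $x\,\mathcal L\,y$ means $Mx=My$, and $\mathcal H=\mathcal R\cap\mathcal L$. The classes of $x$ are $J_x,R_x,L_x,H_x$. For a $\mathcal J$-class $J$, write $x>_JJ$ if $J_x$ lies strictly above $J$. A $\mathcal J$-class is *regular* if it contains an idempotent.

A product is $\le_J$ each of its factors. If $x\ge_Jy\ge_Jz$ and $x,z\in J$, then $y\in J$; we say that $y$ lies $\mathcal J$-between $x$ and $z$.

*Examples.* $Q$ has the $\mathcal J$-classes $\{1\}$ and $Q\setminus\{1\}$, both regular. In the lower one $\mathcal R$-classes are given by $i$, $\mathcal L$-classes by $\lambda$, and each $\mathcal H$-class has two elements. $T_2$ has the $\mathcal J$-classes $\{1,\sigma\}$ and $\{c_0,c_1\}$. In $\{1,z,0\}$ with $z^2=0$ the class $\{z\}$ is not regular.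

We use the following standard facts about finite monoids (Clifford–Preston, *The Algebraic Theory of Semigroups*, Vol. I, Ch. 2, together with stability of finite semigroups). Short reasons are included.

**(G1)** $xy\,\mathcal J\,x\Rightarrow xy\,\mathcal R\,x$, and $yx\,\mathcal J\,x\Rightarrow yx\,\mathcal L\,x$. Also $\mathcal L$ is a right congruence ($x\,\mathcal L\,y\Rightarrow xz\,\mathcal L\,yz$), and $\mathcal R$ is a left congruence. *Reason:* if $x=p\,xy\,r$, then $x=p^kx(yr)^k$ for all $k$. Choose $k\ge1$ with $E=(yr)^k$ idempotent. Then $xE=p^kxEE=p^kxE=x$, so $x\in xyM$. The congruence properties are immediate.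

**(G2)** (Green's lemma) If $xz\,\mathcal R\,x$, then $y\mapsto yz$ is injective on $L_x$. Dually, if $zx\,\mathcal L\,x$, then $y\mapsto zy$ is injective on $R_x$. *Reason:* if $xzz'=x$ and $y=wx$, then $yzz'=wxzz'=y$.

**(G3)** If $x,y,xy$ all lie in $J$, then $J$ is regular. In a regular $\mathcal J$-class every $\mathcal R$-class and every $\mathcal L$-class contains an idempotent. *Reason:* by (G1), $x=xyz$ for some $z$. Let $E=(yz)^k$ be idempotent, $k\ge1$. Then $x=xE$, so $x\le_JE\le_Jy$ and $E\in J$. For the second part, let $e\in J$ be idempotent, $x=per\in J$, and put $y=pe$. Then $y\in J$, so $x\,\mathcal R\,y$ and $y\,\mathcal L\,e$ by (G1). Write $e=zy$; also $ye=y$. Then $(yz)(yz)=yez=yz$ and $(yz)y=ye=y$, so $yz$ is an idempotent in $R_y=R_x$. The case of $\mathcal L$-classes is dual.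

**(G4)** For an idempotent $e$, $H_e$ is a group with identity $e$. If $P\,\mathcal L\,e$, then $Pe=P$ and $a\mapsto Pa$ is a bijection $H_e\to H_P$. Dually, if $S\,\mathcal R\,f=f^2$, then $fS=S$ and $b\mapsto bS$ is a bijection $H_f\to H_S$. *Reason:* elements $a$ of $H_e$ satisfy $ea=a=ae$. For $a,b\in H_e$, $ab\,\mathcal R\,ae=a$ and $ab\,\mathcal L\,eb=b$, so $ab\in H_e$. Since $e\in Ma$, left multiplication by $a$ is injective on $H_e$, hence bijective, so every $a$ has a right inverse and $H_e$ is a group. Now let $P\,\mathcal L\,e$, so $Pe=P$ and $e=zP$ for some $z$. For $a\in H_e$: $zPa=a$ gives injectivity and $Pa\,\mathcal L\,a\,\mathcal L\,P$; and $Pa\,\mathcal R\,Pe=P$. So $Pa\in H_P$. For $h\in H_P$ write $h=Pv$. Then $P(zh)=PzPv=Pev=h$, $zh\,\mathcal R\,zP=e$ and $zh\,\mathcal L\,h\,\mathcal L\,e$. So $zh\in H_e$ is mapped to $h$.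

**(G5)** For idempotents $e\,\mathcal J\,f$ there are $q=eqf$ and $q'=fq'e$ with $qq'=e$ and $q'q=f$. Then $a\mapsto q'aq$ maps $H_e$ into $H_f$. *Reason:* write $e=xfy$ and put $q=exf$, $q'=fye$. Then $qq'=e(xfy)e=e$. The element $f'=q'q$ is idempotent, as $q'qq'q=q'eq=q'q$, and $ff'=f'=f'f$. From $e=ee=qf'q'$ we get $f'\,\mathcal J\,f$. So $ff'\,\mathcal R\,f$ by (G1), $f=f'w$ for some $w$, hence $f'f=f$ and $f'=f$. Finally $(q'aq)(q'bq)=q'aebq=q'abq$ and $q'eq=f$, so the image of $H_e$ is a group with identity $f$ (the inverse of $q'aq$ is $q'a^{-1}q$), and every element of such a group lies in $H_f$.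

(In these facts $q$ is an element of $M$; the query cost does not occur in Sections 5 and 6.)

## 6. The identity $eba=abe$ and the recovery of contexts

**Step 1: restate the absence of an ENCC.** If $a\ne e$ lies in $H_e$, then $a$ generates a nontrivial cyclic group with identity $1_a=e$. Conversely every element of a cycle lies in $H_{1_a}$. For $a=e$ the identity below is trivial. So "no ENCC" says exactly
$$e\,b\,a=a\,b\,e\qquad\text{for every idempotent }e,\ a\in H_e,\ b\in M.\tag{2}$$
This condition is symmetric under reversing all products, so every consequence has a dual. **From now on we assume (2).**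

**Step 2: move a group element across an arbitrary factor.** Equation (2) moves $a$ past $b$ if $b$ is followed by $e$ itself. The next lemma replaces that $e$ by any $\mathcal J$-equivalent idempotent.

**Lemma 1.** Let $e,f,q,q'$ be as in (G5), $a\in H_e$ and $a'=q'aq\in H_f$. Then $azf=eza'$ for all $z\in M$.

*Proof.* Use $f=q'q$, then $q=eq$, then (2) with $b=zq'$:
$$azf=azq'q=\bigl(a(zq')e\bigr)q=\bigl(e(zq')a\bigr)q=eza'.\qquad\square$$

**Step 3: group elements are invisible to $\mathcal L$- and $\mathcal R$-classes.** We will compute with approximate contexts, and the classes derived from them must be right. The following relation expresses this.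

**Definition.** $S\approx_rS'$ if for every **regular** $\mathcal J$-class $J$ and every $y\in J$: $yS\in J\Leftrightarrow yS'\in J$, and in that case $yS\,\mathcal L\,yS'$. Dually, $P\approx_lP'$ if for all such $J,y$: $Py\in J\Leftrightarrow P'y\in J$, and in that case $Py\,\mathcal R\,P'y$.

In $Q$, for example, $(i,0,\lambda)\approx_r(i,1,\lambda)$: for $J=Q\setminus\{1\}$ both products $yS,yS'$ lie in $J$ and have last coordinate $\lambda$; for $J=\{1\}$ both lie outside $J$.

**Lemma 2.** If $f$ is idempotent, $fS=S$ and $b\in H_f$, then $bS\approx_rS$. Dually, if $e$ is idempotent, $Pe=P$ and $a\in H_e$, then $Pa\approx_lP$.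

*Proof.* Let $J$ be regular and $y\in J$. With $b^{-1}$ the inverse in $H_f$ we have $yb=(yf)b$ and $yf=(yb)b^{-1}$, so $yf\,\mathcal J\,yb$. Moreover $yS=yfS$ and $y(bS)=(yb)S$.

If $yf\notin J$, then $yf$ and $yb$ lie strictly below $J$, so neither $yS$ nor $ybS$ is in $J$.

Let $yf\in J$. By (G3) there is an idempotent $g\,\mathcal L\,yf$. As $g\in Myf$, we have $gf=g$. Put $k=fg$. Then $gk=gfg=g$, so $k\,\mathcal L\,g$. Also $fk=k$ and $kf=fgf=fg=k$. By (2) with the idempotent $f$, the group element $b$ and the middle factor $k$,
$$kb=fkb=bkf=bk .$$
Since $b^{-1}(bk)=fk=k$, we get $kb=bk\,\mathcal L\,k$. As $yf\,\mathcal L\,g\,\mathcal L\,k$ and $\mathcal L$ is a right congruence,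
$$yb=yfb\;\mathcal L\;kb\;\mathcal L\;k\;\mathcal L\;yf .$$
Multiplying by $S$ on the right gives $ybS\,\mathcal L\,yfS=yS$. In particular both or neither are in $J$. The second statement is dual. $\square$

**Step 4: recover a context from classes and the parent's old value.** This is the general form of the computation (1).

**Lemma 3.** Let $K$ be a $\mathcal J$-class, $s\in K$ and $m=PsS\in K$.

(a) If $P\in K$, then $P\,\mathcal R\,m$, and $P$ is the only $P_0\in R_m\cap L_P$ with $P_0sS=m$. Moreover $K$ is regular. Dually, if $S\in K$, then $S\,\mathcal L\,m$, $S$ is the only $S_0\in R_S\cap L_m$ with $PsS_0=m$, and $K$ is regular.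

(b) If $P,S\in K$, then for **every** pair $P_0\in R_m\cap L_P$, $S_0\in R_S\cap L_m$ with $P_0sS_0=m$ we have $P_0xS_0=PxS$ for all $x\in M$, and $P_0\approx_lP$, $S_0\approx_rS$.

*Proof.* (a) As $P\,\mathcal J\,P(sS)=m$, (G1) gives $P\,\mathcal R\,m$, and (G2) gives that $y\mapsto y\,sS$ is injective on $L_P$. That is the uniqueness. The element $Ps$ lies $\mathcal J$-between $P$ and $m$, so $P,s,Ps\in K$, and $K$ is regular by (G3).

(b) By (a), $P\,\mathcal R\,m$ and $S\,\mathcal L\,m$. So $P_0\in R_P\cap L_P=H_P$ and $S_0\in H_S$, and $K$ is regular. By (G3) choose idempotents $e\in L_P$ and $f\in R_S$; both lie in $K$. By (G4), $P_0=Pa$ and $S_0=bS$ with $a\in H_e$, $b\in H_f$. Using $b=fb$, Lemma 1 and $Pe=P$, for every $x\in M$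
$$P_0xS_0=P(axf)bS=P(exa')bS=Px\,c\,S,\qquad c=a'b\in H_f.\tag{3}$$
For $x=s$ this reads $Ps\cdot cS=m=Ps\cdot S$. Now $Ps\cdot S=m\,\mathcal J\,S$, so $Ps\cdot S\,\mathcal L\,S$ by (G1), and by (G2) left multiplication by $Ps$ is injective on $R_S$. Both $S$ and $cS\in H_S$ lie in $R_S$, so $cS=S$. Then $c=f$ by (G4), and (3) becomes $P_0xS_0=PxfS=PxS$. The last two claims are Lemma 2. $\square$

Part (a) also says that if $K$ is *not* regular, $s\in K$ and $PsS\in K$, then neither $P$ nor $S$ lies in $K$. In $\{1,z,0\}$: if $PzS=z$, then $P=S=1$.

## 7. $J$-low nodes and the views from the two ends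

Use the complete $d$-ary tree of height $h=\lceil\log_dn\rceil$. Its leaves hold $x_1,\dots,x_n$, padded on the right by leaves that always hold $1$. For a child $c$ of $v$ we have $\mathrm{val}(v)\le_J\mathrm{val}(c)$.

**Definition.** For a $\mathcal J$-class $J$, an element $m$ (or a node with value $m$) is *$J$-low* if **not** $m>_JJ$.

If a child is $J$-low, so is its parent. If $\mathrm{val}(v)\in J$, then all children are $\ge_JJ$, so the $J$-low children of $v$ are exactly those with value in $J$. In $Q$, every node is $\{1\}$-low, and for $J=Q\setminus\{1\}$ the $J$-low nodes are those with value $\ne1$.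

For a child $c$ with value in $J=J_{\mathrm{val}(v)}$ we want to know $L_P$, and for this it is enough to look at the nearest $J$-low sibling on the left. So each $J$-low node should offer an $\mathcal L$-class to its right neighbor and an $\mathcal R$-class to its left neighbor.

**A first attempt at this label.** One would offer "the $\mathcal L$-class of $\mathrm{val}(v)$ if $\mathrm{val}(v)\in J$, else $\bot$". This changes too often. Add a zero to $U$, getting $\{1,x,y,0\}$, and let $J=\{x,y\}$, a single $\mathcal L$-class since $x=xy$ and $y=yx$. Take a path on which each node is the leftmost child and has one sibling of value $x$ farther to the right, all other siblings having value $1$, and change the leaf from $x$ to $0$. Every path node changes from $x$ to $0$, so its label changes from $\{x,y\}$ to $\bot$ at *every* level, and each time the nearest $J$-low right sibling must be told. Finding that sibling costs up to $d-1$ probes by scanning, or about $\lg d$ bits by a pointer, and $\lg d\cdot\log_dn=\lg n$. The remedy is to let a node show what is visible from its *end*, even when its value has dropped below $J$.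

**Action.** For $J$ regular, $\Lambda$ an $\mathcal L$-class in $J$ and $w\in M$, let $\Lambda\cdot w$ be the $\mathcal L$-class of $yw$ ($y\in\Lambda$) if $yw\in J$, and $\bot$ otherwise; let $\bot\cdot w=\bot$. This is well defined because $\mathcal L$ is a right congruence. By definition of $\approx_r$, if $w\approx_rw'$ then $\Lambda\cdot w=\Lambda\cdot w'$. Define $w\cdot\Gamma$ dually for $\mathcal R$-classes $\Gamma$.

**Definition (views).** For $J$ regular and $v$ a $J$-low node, define $\rho_J(v)$ recursively.

* If $v$ has no $J$-low child (in particular if $v$ is a leaf): $\rho_J(v)$ is the $\mathcal L$-class of $\mathrm{val}(v)$ if $\mathrm{val}(v)\in J$, and $\bot$ otherwise.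
* Otherwise $\rho_J(v)=\rho_J(c^*)\cdot w$, where $c^*$ is the rightmost $J$-low child and $w$ is the product of the values of the children to its right.

Define $\lambda_J(v)$ dually, with the leftmost $J$-low child and $\mathcal R$-classes.

In the example, at the first level $\rho_J$ of the parent is determined by the sibling $x$ on the right, and does not change when the leaf drops to $0$. Only one level notices. The view is still correct whenever we need it:

**(F)** *If $\mathrm{val}(v)\in J$, then $\rho_J(v)$ is the $\mathcal L$-class of $\mathrm{val}(v)$.* Dually for $\lambda_J$ and $\mathcal R$-classes.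

*Proof.* Induct on the height of $v$. In the first case this is the definition. In the second case $\mathrm{val}(c^*)\in J$, since $J$-low children have value in $J$, so $\rho_J(c^*)$ is its $\mathcal L$-class. We have $\mathrm{val}(v)=z\,\mathrm{val}(c^*)\,w\in J$ for some $z$. So $\mathrm{val}(c^*)w$ lies $\mathcal J$-between $\mathrm{val}(c^*)$ and $\mathrm{val}(v)$, hence in $J$, and $\mathrm{val}(v)\,\mathcal L\,\mathrm{val}(c^*)w$ by (G1). Thus $\rho_J(v)=L_{\mathrm{val}(c^*)}\cdot w=L_{\mathrm{val}(v)}$. $\square$

## 8. Profiles, annotations and the update procedure

**Step 1: what is stored.** We keep $O(1)$ bits for each node and for each (parent, child) pair.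

The *profile* of $v$ consists of $\mathrm{val}(v)$, and of $\rho_J(v),\lambda_J(v)$ for all regular $J$ for which $v$ is $J$-low.

For a child $c$ of $v$, let $P,S$ be the products of the values of its left and right siblings. Call $(\tilde P,\tilde S)$ **good for $c$** if $\tilde Px\tilde S=PxS$ for all $x\in M$, $\tilde P\approx_lP$ and $\tilde S\approx_rS$. This depends neither on $J$ nor on the value of $c$ itself, and $(P,S)$ is good.

The *annotation* of $c$ at $v$ contains, for every $J$ such that $c$ is $J$-low, the following.

* (A1) If $c$ is the unique $J$-low child of $v$: the tag "unique" and some good pair.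
* (A2) If $J$ is regular and $v$ has other $J$-low children: a left entry and a right entry. Left entry: if $c$ has a $J$-low left sibling, let $l$ be the nearest one and $w$ the product of the values strictly between $l$ and $c$; store the tag "class" and $\rho_J(l)\cdot w$. Otherwise store the tag "exact" and $P$. Right entry, dually: the tag "class" and $w\cdot\lambda_J(r)$, where $r$ is the nearest $J$-low right sibling and $w$ the product strictly between $c$ and $r$; or the tag "exact" and $S$.
* (A3) If $J$ is non-regular and $v$ has other $J$-low children: a tag only.

Bits reserved for a $J$ for which the node in question is not $J$-low are "don't care". The initial memory stores the profiles and annotations of the all-identity string, with $(P,S)$ in (A1), so all data are valid at the start. A **query** reads $\mathrm{val}(\text{root})$, which is $\lceil\lg|M|\rceil=O(1)$ bits.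

**Step 2: the expensive repair.** **Rebuild$(v)$** reads the profiles of all children of $v$, and writes the profile of $v$ and the annotations of all its children, using $(P,S)$ in (A1). Everything written is determined by what is read. The cost is $O(d)$.

**Step 3: the update, level by level.** Let $u_0,u_1,\dots,u_h$ be the path from the leaf to the root. Read the old profile of the leaf $u_0$ and write its new one, which is determined by its new value. Then for $i=1,\dots,h$ process $v=u_i$ with $c=u_{i-1}$. Let $s,t$ be the old and new value of $c$, and $m,m'$ the old and new value of $v$. At this moment the old and new profile of $c$ are known, and the siblings of $c$ and their profiles are unchanged. Call level $i$ **easy** if $s\,\mathcal J\,m$ and $t\,\mathcal J\,m'$, and **hard** otherwise.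

**Phase 1 (is the old side easy?).** Read the profile of $v$ and the annotation of $c$ at $v$. If $s$ and $m$ are not $\mathcal J$-equivalent, Rebuild$(v)$ and go to the next level.

**Phase 2 (find a good pair for $c$).** Now $s\,\mathcal J\,m$. Let $K=J_s$. As $c$ was $K$-low, its annotation for $K$ is available. Here $PsS=m\in K$, and the $K$-low siblings are those with value in $K$.

If the tag is "unique", take the stored good pair.

Otherwise some sibling has value in $K$. If there is one on the left, then $P$ lies $\mathcal J$-between its value and $m$, so $P\in K$, and $K$ is regular by Lemma 3(a). Dually, one on the right gives $S\in K$ and $K$ regular. So (A2) applies, and at least one entry has the tag "class".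

We check what a "class" entry tells us. Let the left entry be "class", with $l,w$ as in (A2). Since $\mathrm{val}(l)\in K$, (F) says that $\rho_K(l)$ is the $\mathcal L$-class of $\mathrm{val}(l)$. We have $P=z\,\mathrm{val}(l)\,w\in K$ for some $z$, so $\mathrm{val}(l)w\in K$ and $P\,\mathcal L\,\mathrm{val}(l)w$ by (G1). So the entry equals $L_P$. Also $R_P=R_m$ by Lemma 3(a). Dually, if the right entry is "class", then $S\in K$, the entry equals $R_S$, and $L_S=L_m$.

* Left "class", right "exact": $S$ is stored, and $P$ is found as the only $P_0\in R_m\cap L_P$ with $P_0sS=m$, by Lemma 3(a). Take $(P,S)$. Left "exact", right "class" is dual.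
* Both "class": take any $P_0\in R_m\cap L_P$ and $S_0\in R_S\cap L_m$ with $P_0sS_0=m$. One such pair exists, namely $(P,S)$, and any such pair is good by Lemma 3(b).

In all cases we have a good pair $(\tilde P,\tilde S)$.

**Phase 3 (is the new side easy?).** Compute $m'=PtS=\tilde Pt\tilde S$. If $t$ and $m'$ are not $\mathcal J$-equivalent, Rebuild$(v)$ and go to the next level.

**Phase 4 (easy level: repair in $O(1)$ probes where possible).** Set $\mathrm{val}(v):=m'$. For each $\mathcal J$-class $J$ do the following, where $\rho_J(c),\lambda_J(c)$ denote the *new* views of $c$.

* (i) $c$ is $J$-low neither before nor after, or (iv) $c$ is $J$-low before but not after: do nothing.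
* (ii) $c$ is not $J$-low before, but $J$-low after: store at $c$ for $J$ the tag "unique" and $(\tilde P,\tilde S)$. If $J$ is regular, set $\rho_J(v):=\rho_J(c)\cdot\tilde S$ and $\lambda_J(v):=\tilde P\cdot\lambda_J(c)$.
* (iii) $c$ is $J$-low before and after: if $J$ is non-regular, do nothing. If $J$ is regular:
  * If $c$ has an (A1) annotation for $J$, with stored good pair $(\hat P,\hat S)$: set $\rho_J(v):=\rho_J(c)\cdot\hat S$ and $\lambda_J(v):=\hat P\cdot\lambda_J(c)$.
  * If $c$ has an (A2) annotation for $J$ with right entry "exact" (no $J$-low right sibling): set $\rho_J(v):=\rho_J(c)\cdot S$ with the stored $S$. If the right entry is "class": leave $\rho_J(v)$ unchanged, and **if $\rho_J(c)$ has changed, request Rebuild$(v)$**, a "$\rho_J$-rebuild". Dually for $\lambda_J(v)$: left entry "exact" gives $\lambda_J(v):=P\cdot\lambda_J(c)$; left entry "class" leaves $\lambda_J(v)$ unchanged and requests a "$\lambda_J$-rebuild" if $\lambda_J(c)$ has changed.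

Requested Rebuilds are carried out once, at the end of the phase.

## 9. Validity after each level

We must check that after level $i$ the profile of $v=u_i$ and the annotations of its children are those prescribed in Section 8. After a Rebuild this is clear. Consider an easy level and fix $J$.

**Cases (i) and (iv): nothing is required any more.** After the update $c$ is not $J$-low, so $t>_JJ$. As the level is easy, $m'\,\mathcal J\,t$, so $m'>_JJ$. Then $v$ and all its children are not $J$-low, and all bits for $J$ at $v$ and at its children are "don't care".

**Case (ii): $c$ has become the unique $J$-low child.** Before the update $s>_JJ$, and $m\,\mathcal J\,s$, so $m>_JJ$. Hence no sibling of $c$ is $J$-low. After the update $c$ is the unique $J$-low child, and a good pair is exactly what (A1) requires. The siblings need no annotation for $J$. The node $v$ is now $J$-low, and for $J$ regular the definition says $\rho_J(v)=\rho_J(c)\cdot S$, which equals $\rho_J(c)\cdot\tilde S$ because $\tilde S\approx_rS$. Dually for $\lambda_J$, with $\tilde P\approx_lP$.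

**Case (iii): $c$ stays $J$-low.** The set of $J$-low children of $v$ does not change.

*The annotation of $c$ for $J$* depends only on the siblings of $c$, so it stays valid.

*The annotation of a $J$-low sibling for $J$* is of type (A2) or (A3), because $c$ is another $J$-low child. It depends on $c$ only through the fact that $c$ is $J$-low and, for $J$ regular, through $\rho_J(c)$ (only for the nearest $J$-low sibling to the right of $c$) and $\lambda_J(c)$ (only for the nearest one to the left). The products $w$ and the exact entries involve only children that are not $J$-low, so not $c$. If $c$ has a $J$-low right sibling and $\rho_J(c)$ changed, or a $J$-low left sibling and $\lambda_J(c)$ changed, a Rebuild takes place. Otherwise these annotations stay valid.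

*The view $\rho_J(v)$*, for $J$ regular. If $c$ is the unique $J$-low child, the definition gives $\rho_J(c)\cdot S=\rho_J(c)\cdot\hat S$, as $\hat S\approx_rS$. If $c$ has a $J$-low right sibling, the rightmost $J$-low child and everything to its right are unchanged, and so is $\rho_J(v)$. If $c$ has other $J$-low siblings but none on the right, $c$ is the rightmost $J$-low child, and $\rho_J(v)=\rho_J(c)\cdot S$ by definition. Dually for $\lambda_J(v)$.

So all data are valid after every update. One might worry about a good pair stored at a sibling under (A1): it depends on the value of $c$, which has changed. The cases show that this never matters at an easy level. In (i), (ii) and (iv) no sibling is $J$-low after the update except as "don't care", and in (iii) no sibling is the unique $J$-low child.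

## 10. Only $O(1)$ rebuilds per update

Apart from Rebuilds each level costs $O(1)$. Let $r$ be the number of $\mathcal J$-classes of $M$.

**Step 1: bound the hard levels.** Going up the path, the old values form a non-increasing chain in the $\mathcal J$-order, and so do the new values. So "$s$ and $m$ not $\mathcal J$-equivalent" happens at most $r-1$ times, and so does "$t$ and $m'$ not $\mathcal J$-equivalent". There are at most $2(r-1)$ hard levels. Rebuilds in Phases 1 and 3 occur only at hard levels, one at each.

**Step 2: separate the rebuilds at easy levels.** The point of the views is the following.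

**Claim.** For fixed regular $J$, strictly between two $\rho_J$-rebuild levels $i<j$ there is a hard level.

*Proof.* Suppose that levels $i+1,\dots,j-1$ are all easy. At level $i$, which is easy, $u_{i-1}$ is $J$-low before and after and has a $J$-low right sibling. So $u_i$ is $J$-low before and after, and $\rho_J(u_i)$ is the same before and after.

Now let $i<k<j$, and suppose that $u_{k-1}$ is $J$-low before and after with unchanged $\rho_J(u_{k-1})$. Level $k$ is easy and case (iii) applies. So $u_k$ is $J$-low before and after, and the set of $J$-low children of $u_k$ is unchanged. The view $\rho_J(u_k)$ is determined by the view of the rightmost of them, which is unchanged whether or not it is $u_{k-1}$, and by the values of children that are not $J$-low, hence different from $u_{k-1}$ and unchanged. So $\rho_J(u_k)$ is unchanged.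

By induction $\rho_J(u_{j-1})$ is unchanged. But a $\rho_J$-rebuild at level $j$ requires that $\rho_J(u_{j-1})$ has changed, a contradiction. $\square$

**Step 3: add up.** For each regular $J$ there are at most $2(r-1)+1=2r-1$ $\rho_J$-rebuild levels, and dually at most $2r-1$ $\lambda_J$-rebuild levels. There are at most $r$ regular classes. In total an update performs at most
$$2(r-1)+2r(2r-1)=O(1)$$
Rebuilds, each of cost $O(d)$. The update cost is $O(h+d)=O(\log_dn+d)$, and the query cost is $\lceil\lg|M|\rceil=O(1)$.

With $d=\max(2,\lceil\sqrt{\lg n}\,\rceil)$ we have $\lg d\ge\frac12\lg\lg n$, so $\log_dn=\lg n/\lg d=O(\lg n/\lg\lg n)$, while $d=O(\sqrt{\lg n})$. Hence $u=O(\lg n/\lg\lg n)$. This proves Theorem A. With Theorem B and the Corollary, every finite noncommutative monoid that contains groups but no ENCC has complexity $\Theta(\lg n/\lg\lg n)$. $\blacksquare$
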